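\title{Vertices of small weight in arrangements of pseudocircles}

\begin{abstract}
The weight of a crossing point in an arrangement of pseudocircles is the number of curves that contain it in their interior. We prove that an arrangement of $n$ pseudocircles has at most $6(k+1)n$ crossing points of weight at most $k$, and at most $6(k+1)n-3(k+1)(k+2)$ if $n\ge k+1$. The proof sweeps the arrangement with a curve that meets every pseudocircle at most twice, encodes the sweep as a sequence of words, and follows a potential function along this sequence. Lattice arrangements of translates of a triangle show that the constant $6(k+1)$ is best possible for every $k$.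
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{arrangement of pseudocircles} is a finite set $\Gamma=\{\gamma_1,\dots,\gamma_n\}$ of simple closed curves in the plane such that
\begin{itemize}
\item[(i)] no three curves pass through a common point,
\item[(ii)] any two curves have at most two points in common,
\item[(iii)] two curves cross at each of their common points.
\end{itemize}
Circles in general position are the model. We write $D_i$ for the closed disc bounded by $\gamma_i$. The common points of two curves are the \emph{vertices} of $\Gamma$, and the \emph{weight} of a vertex is the number of curves that contain it in their interior. Let $v_k(\Gamma)$ be the number of vertices of weight $k$, and let $v_{\le k}(\Gamma)$ be the number of vertices of weight at most $k$.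

A vertex of weight $0$ is a corner of the boundary of $D_1\cup\dots\cup D_n$, so $v_0$ measures the complexity of the union of the discs, and $v_{\le k}$ measures the complexity of the part of the plane that is covered only a few times. The total number of vertices is at most $n(n-1)$, but shallow vertices are rare. Kedem et al.\ proved that $v_0\le 6n-12$ for all arrangements of $n\ge3$ pseudocircles, and that for each $n\ge 3$ some arrangement of $n$ circles attains this bound. Sharir proved that $v_{\le k}\le 26kn$ for all $n$ and all integers $k>0$. The problem that we treat is taken from \cite{forcing}: it is conjectured that the bound of Sharir's theorem can be improved to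
\[
v_{\le k}\le 6(k+1)n\qquad\text{for all arrangements of $n$ pseudocircles and all } k>0 .
\]

Two examples suggest the constant. Place circles of radius $\rho$, with $1/2<\rho<1/\sqrt3$, at the points of a large piece of the triangular lattice with spacing $1$. Each circle away from the border crosses exactly its six neighbors. No point lies in three discs, because three centers at mutual distance $1$ do not fit into a disc of radius less than $1/\sqrt3$. So about $3n$ pairs cross, and $v_0$ is about $6n$. For large $k$, take translates $K+\lambda$ of a convex body $K$ of large area $a$, where $\lambda$ runs through a large piece of $\mathbb Z^2$. A point lies in roughly $a$ translates, so the vertices have weight roughly $a$. Two translates meet when the difference of their translation vectors lies in $K-K$, so each curve carries roughly $2\operatorname{area}(K-K)$ vertices, and there are roughly $n\operatorname{area}(K-K)$ vertices in total. If $K$ is centrally symmetric, then $\operatorname{area}(K-K)=4a$; if $K$ is a triangle, then $K-K$ is a hexagon of area $6a$. Thus triangles give about $6kn$ vertices of weight about $k$, and $6(k+1)n$ agrees with both examples.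

We prove the conjecture, also for $k=0$, and show that its constant cannot be lowered.

\begin{theorem}\label{thm:upper}
Let $\Gamma$ be an arrangement of $n$ pseudocircles and let $k\ge0$ be an integer. Then
\[
v_{\le k}(\Gamma)\le 6(k+1)n .
\]
If $n\ge k+1$, then $v_{\le k}(\Gamma)\le 6(k+1)n-3(k+1)(k+2)$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every integer $k\ge0$ there is a constant $C_k$ such that for every integer $Q\ge1$ there is an arrangement of $n=Q^2$ pseudocircles, the boundaries of translates of one triangle, with $v_{\le k}\ge 6(k+1)n-C_k\sqrt n$. Hence $\sup_\Gamma v_{\le k}(\Gamma)/n=6(k+1)$ for every $k\geq 0$, where the supremum is taken over all arrangements $\Gamma$ and $n$ is the number of curves of $\Gamma$.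
\end{theorem}

For $k=0$ the second bound of Theorem~\ref{thm:upper} is $6n-6$, which is slightly weaker than the bound $6n-12$; we do not use either of the two results quoted above.

The proof of Theorem~\ref{thm:upper} has a topological half and a combinatorial half. A straight vertical line sweeping over a family of circles meets each disc in a segment. For pseudocircles a straight line is useless, but a curved line with the same property can be moved across the whole arrangement by elementary moves (Section~\ref{sec:sweep}); the one delicate point, that the sweep never gets stuck, is a lemma on arcs in a half plane, proved in Section~\ref{sec:good}. The sweep turns the arrangement into a sequence of words, and Section~\ref{sec:count} bounds the number of shallow vertices using only these words: each of the $2n$ moments at which the line first or last meets a curve pays for at most $3(k+1)$ vertices. Section~\ref{sec:lower} makes the triangle heuristic exact.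

\section{Sweeping an arrangement}\label{sec:sweep}

\subsection{Plane topology}

To say that two curves \emph{cross} at a point means that near this point they look, up to a homeomorphism, like two crossing lines. We use three standard facts.
\begin{itemize}
\item[(T1)] A finite graph drawn in the plane is carried by some homeomorphism of the plane to a graph drawn with polygonal edges.
\item[(T2)] A \emph{crosscut} of a closed disc is a simple arc with its endpoints on the boundary circle and all other points inside. Its complement in the disc has exactly two components, one on each side of it; each is bordered by the crosscut and by one of the two boundary arcs between its endpoints. The same holds in a closed half plane $H$, since $H\cup\{\infty\}$ is a closed disc.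
\item[(T3)] Let $F$ be a bounded face of a connected plane graph with polygonal edges. There is a closed walk in the graph that has $F$ on its right and at each vertex continues along the first edge to its right, and there is a continuous map from a closed disc onto $\overline F$ that maps the open disc homeomorphically onto $F$ and runs once through this walk on the boundary circle.
\end{itemize}
The union of the curves of $\Gamma$ is a finite plane graph; its \emph{edges} are the pieces of the curves between vertices, and a curve without vertices counts as one edge. Homeomorphisms of the plane preserve weights, so by (T1) we assume from now on that all curves are polygons.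

\subsection{Sweep lines and moves}

Fix a vertical line $\ell_0$ that has all curves on its right. A \emph{sweep line} is a simple polygonal line $\ell$, directed upwards, that coincides with $\ell_0$ outside a bounded set, avoids the vertices of $\Gamma$, and meets each $\gamma_i$ either not at all or in exactly two points, where it crosses $\gamma_i$. Its closed right side $H$ is a closed half plane up to a piecewise linear homeomorphism. The two ends of $\ell$ lie outside all discs. So if $\ell$ meets $\gamma_i$, then $\ell\cap D_i$ is a segment of $\ell$, with a lower end $L_i$ and an upper end $U_i$, and otherwise $\ell\cap D_i=\emptyset$. If $\ell$ meets $\gamma_i$, the arc $\gamma_i\cap H$ is called a \emph{chord}. The \emph{faces} are the components of the interior of $H$ minus all curves, and a face \emph{borders} $\ell$ if its boundary contains a segment of $\ell$. Two points of $\ell$ that lie on curves are \emph{consecutive} if no curve meets $\ell$ between them. There are three moves (Figure~\ref{fig:moves}).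
\begin{itemize}
\item \emph{Birth of $\gamma_i$.} The curve $\gamma_i$ lies entirely to the right of $\ell$, and a face bordering $\ell$ has an edge of $\gamma_i$ on its boundary. Replace a short piece of $\ell$ by a thin finger that runs through this face and reaches just across the edge. Now $\ell$ meets $\gamma_i$ in two consecutive points.
\item \emph{Death of $\gamma_i$.} The points $L_i,U_i$ are consecutive, the chord of $\gamma_i$ has no vertex, and the chord and the segment $[L_i,U_i]$ bound a face. Push $\ell$ just across the chord. Now $\gamma_i$ lies entirely to the left.
\item \emph{Swap at a vertex $x$.} Two consecutive points $p\in\gamma_i$ and $p'\in\gamma_j$ with $i\ne j$ are joined to $x$ by arcs of $\gamma_i$ and $\gamma_j$ without further vertices, and these arcs and $[p,p']$ bound a face. Push $\ell$ across this triangle and just beyond $x$. The two points exchange their order on $\ell$.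
\end{itemize}
Each move produces a sweep line whose right side is contained in the old one, and it leaves all other intersection points of the line with the curves in place.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick,->] (0,-1.2)--(0,1.2) node[left]{$\ell$};
\draw (1.6,0) circle (0.7);
\draw[dashed] (0,-0.15)--(1.15,-0.15)--(1.15,0.15)--(0,0.15);
\node at (0.9,-1.5){birth};
\begin{scope}[xshift=4cm]
\draw[thick,->] (0,-1.2)--(0,1.2) node[left]{$\ell$};
\draw (-0.7,-0.5)--(0,-0.5) arc (-90:90:0.5)--(-0.7,0.5);
\draw[dashed] (0,-0.75) arc (-90:90:0.75);
\node at (0.2,-1.5){death};
\end{scope}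
\begin{scope}[xshift=7cm]
\draw[thick,->] (0,-1.2)--(0,1.2) node[left]{$\ell$};
\draw (-0.4,-0.75)--(1.7,0.5625);
\draw (-0.4,0.75)--(1.7,-0.5625);
\draw[dashed] (0,-0.85)--(1.2,-0.85)--(1.2,0.85)--(0,0.85);
\fill (0.8,0) circle (1.2pt) node[above]{$x$};
\node at (0.6,-1.5){swap};
\end{scope}
\end{tikzpicture}
\caption{The three moves of the sweep line $\ell$ (thick) across pseudocircles (thin). In each move a piece of $\ell$ is replaced by the dashed path.}
\label{fig:moves}
\end{figure}

When no birth is available, a move has to be found among the chords. This is the content of the following lemma, in which the half plane is drawn as the upper one.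

\begin{lemma}[Good face]\label{lem:good}
Let $H$ be the closed upper half plane with boundary line $\ell$. Consider a nonempty finite family of chords, that is, simple polygonal arcs with both endpoints on $\ell$ and all other points in the interior of $H$. Assume that all endpoints are distinct, that two chords meet at most twice and only by crossing, and that no three chords pass through a point. Then some face of the family is bounded by a segment of $\ell$ between two consecutive endpoints $p,p'$ together with either one uncrossed chord (a \emph{hump}), or two otherwise uncrossed arcs $[p,x]$, $[p',x]$ of different chords that cross at $x$ (a \emph{triangle}).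
\end{lemma}

\begin{proposition}\label{prop:sweep}
Starting from $\ell_0$, a finite sequence of moves brings all curves to the left of the sweep line. In it each curve is born once and dies once, and each vertex is the site of exactly one swap.
\end{proposition}

\begin{proof}
The right side of the line only shrinks. A curve passes from ``right of the line'' to ``crossed'' only by its birth and from ``crossed'' to ``left'' only by its death, and a vertex passes from right to left only by a swap at it. So there are finitely many moves, and the last sentence holds once the sweep is complete. It remains to show that a move exists as long as some curve meets the right side $H$ of the current line $\ell$.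

The curves that meet $H$ either contribute a chord or are \emph{unborn}, that is, contained in the interior of $H$. If a face bordering $\ell$ has an edge of an unborn curve on its boundary, a birth is possible. Suppose that this is not so. Then chords exist, since otherwise the face along $\ell$ would have an edge of an unborn curve on its boundary. Let $F$ be a face bordering $\ell$. All edges on $\partial F$ belong to chords. No unborn curve passes through a vertex on $\partial F$, because at a corner of $F$ both curves through the vertex contribute an edge to $\partial F$. So $\partial F$ is contained in the union of $\ell$ and the chords. Let $F'\supseteq F$ be the face of the family of chords alone. Then $F$ is open and, as $\partial F$ misses $F'$, also closed in $F'$; hence $F=F'$. Every face of the family of chords that borders $\ell$ contains such an $F$ and therefore equals it. The chords satisfy the hypotheses of Lemma~\ref{lem:good} by (i)--(iii), so one of their faces is a hump or a triangle. It is a face of the whole arrangement and no unborn curve meets its boundary, so a death or a swap is possible.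
\end{proof}

\subsection{Sweep sequences}

At each moment we read the points $L_i,U_i$ on the line from bottom to top and obtain a word. We write words from left to right, but keep saying \emph{below} and \emph{above} for earlier and later letters.

\begin{definition}\label{def:seq}
A \emph{sweep sequence} on $\{1,\dots,n\}$ is a sequence of words in the letters $L_i,U_i$ that begins and ends with the empty word, in which each word arises from the previous one by one of the moves
\begin{itemize}
\item \emph{birth of $i$}: insert $L_iU_i$ as two consecutive letters,
\item \emph{death of $i$}: delete the two consecutive letters $L_iU_i$,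
\item \emph{swap of $\{i,j\}$}: exchange two consecutive letters with indices $i\ne j$,
\end{itemize}
and in which each index is born once and dies once, and each pair is swapped at most twice. The \emph{weight} of a swap of $\{i,j\}$ is the number of indices $h\ne i,j$ with $L_h$ below and $U_h$ above the two letters. The $2n$ births and deaths are the \emph{extremes}. For an extreme $e$ of $i$, let $m(e)$ be the number of other indices present in the word, and let the \emph{depth} $d(e)$ be the number of those $h\ne i$ with $L_h$ below and $U_h$ above $L_iU_i$.
\end{definition}

In every word $L_h$ lies below $U_h$. Hence, for any place in a word and any set of indices,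
\begin{equation}\label{eq:depth}
\#\{h: L_h\text{ below, }U_h\text{ above}\}=\#\{h:L_h\text{ below}\}-\#\{h:U_h\text{ below}\}.
\end{equation}
The definition is symmetric in time: the same words in reverse order form a sweep sequence, in which births and deaths are exchanged and all weights and all numbers $d(e)$, $m(e)$ are the same.

\begin{proposition}\label{prop:words}
The words of a sweep as in Proposition~\ref{prop:sweep} form a sweep sequence, and $v_{\le k}(\Gamma)$ is the number of its swaps of weight at most $k$.
\end{proposition}

\begin{proof}
The geometric moves act on words as in Definition~\ref{def:seq}; in a swap the moved point of $\gamma_i$ does not pass the other point of $\gamma_i$, so it keeps its name. The swaps of $\{i,j\}$ correspond to the points of $\gamma_i\cap\gamma_j$, so there are at most two by (ii). Let $x$ be the vertex of such a swap and let $h\ne i,j$. The closed triangle $pxp'$ is connected and misses $\gamma_h$, by (i) at the point $x$. So $x$ lies in the interior of $D_h$ if and only if $[p,p']\subset D_h$, that is, if and only if $L_h$ is below and $U_h$ is above $p,p'$.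
\end{proof}

\section{Counting swaps of small weight}\label{sec:count}

Fix a sweep sequence on $\{1,\dots,n\}$ and an integer $k\ge 0$, and put $c=k+1$. A swap is \emph{light} if its weight is at most $k$. We prove the following bound.

\begin{proposition}\label{prop:count}
The number of light swaps is at most $3\sum_e\min(c,m(e))$, where $e$ runs over the $2n$ extremes.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:count}]
By Proposition~\ref{prop:words}, $v_{\le k}\le 3\sum_e\min(c,m(e))\le 3\cdot 2n\cdot c$. For the second bound, the indices present at the $j$-th birth were born earlier, so $m(e)\le j-1$; the indices that remain at the $j$-th death counted from the end die later, so again $m(e)\le j-1$. For $n\ge c$,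
\[
\sum_{j=1}^n\min(c,j-1)=cn-\bigl(c+(c-1)+\dots+1\bigr)=cn-\tfrac12c(c+1),
\]
and therefore $v_{\le k}\le 6cn-3c(c+1)$.
\end{proof}

\subsection{The history of a pair}

When $i$ and $j$ are both present, delete all other letters. Up to exchanging the names $i$ and $j$, one of three words remains: $L_iU_iL_jU_j$ (the pair is \emph{disjoint}), $L_iL_jU_iU_j$ (\emph{overlapping}), or $L_jL_iU_iU_j$ ($i$ is \emph{nested} in $j$). A swap of $\{i,j\}$ is
\begin{itemize}
\item a \emph{closing} if it replaces $U_iL_j$ by $L_jU_i$ (the gap between two segments closes),
\item an \emph{opening} if it replaces $L_jU_i$ by $U_iL_j$,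
\item \emph{aligned} if it exchanges two letters $L$ or two letters $U$.
\end{itemize}
For example, in
\[
\emptyset,\quad L_1U_1,\quad L_1L_2U_2U_1,\quad L_1L_2U_1U_2,\quad L_1U_1L_2U_2,\quad L_2U_2,\quad\emptyset
\]
the index $2$ is born nested in $1$, sticks out after an aligned swap, and separates from $1$ by an opening. Let $\mathcal A,\mathcal C,\mathcal O$ be the numbers of light aligned swaps, light closings and light openings.

\begin{lemma}\label{lem:pair}
Let $\{i,j\}$ be a pair that is swapped. Then it is swapped exactly twice, and it is overlapping exactly between the two swaps. A closing is always the first swap of its pair, and an opening is always the second. If the first swap is aligned, then one index, say $i$, is nested in the other from the birth of $i$ until that swap.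
\end{lemma}

\begin{proof}
The order of the four letters changes only at swaps of $\{i,j\}$. In $L_iU_iL_jU_j$ only the middle letters can be swapped; this is a closing, and it leads to an overlapping pair. In $L_jL_iU_iU_j$ only the first two or the last two letters can be swapped; both swaps are aligned and lead to an overlapping pair. In $L_iL_jU_iU_j$ the swap in the middle is an opening and leads to a disjoint pair, and the other two swaps are aligned and lead to a nested pair. So every swap changes the pair from overlapping to not overlapping or back. At the later of the two births and at the earlier of the two deaths the pair is not overlapping, since two letters with the same index are consecutive. So the number of swaps is even, hence equal to $2$; the first leads into the overlapping position and the second leads out of it. A closing leads in and an opening leads out. If the first swap is aligned, then before it $i$ is nested in $j$, say, and has been since the later birth. The later birth is that of $i$, because $L_j,U_j$ are not consecutive while $i$ is nested in $j$.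
\end{proof}

This lemma is the only place in the count where ``at most two swaps'' is used.

\subsection{Aligned swaps are paid for by deep extremes}

\begin{lemma}\label{lem:aligned}
$\displaystyle \mathcal A\le\sum_e\min(c,d(e))$.
\end{lemma}

\begin{proof}
Charge each aligned swap that is the first swap of its pair to the birth $e$ of the nested index $i$ given by Lemma~\ref{lem:pair}. Fix $e$, and let $j_1,\dots,j_q$ be the partners of $i$ in the light swaps charged to $e$, where the swap with $j_1$ comes first. The partners are distinct and $i$ is nested in each of them at $e$, so $q\le d(e)$. At the swap of $\{i,j_1\}$ the index $i$ is still nested in each $j_t$ with $t\ge2$. One of the two swapped letters belongs to $i$ and lies between $L_{j_t}$ and $U_{j_t}$; the other is adjacent to it and does not belong to $j_t$, so it lies between them too. Hence this swap has weight at least $q-1$, and as it is light, $q\le k+1=c$. So at most $\sum_{e\text{ birth}}\min(c,d(e))$ light aligned swaps are first swaps. Applied to the reversed sequence, this bounds the light aligned swaps that are second swaps by the same sum over the deaths.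
\end{proof}

\subsection{A potential for closings}

A closing cannot be charged to an extreme in this way, since the two curves may have been born far apart. We count instead, at each moment, the pairs that could still produce a light closing. The case $k=0$ shows what to count.

\begin{example}\label{ex:zero}
Let $k=0$. A closing of weight $0$ closes a gap $U_iL_j$ on the line that lies outside all discs. Call a gap of this kind \emph{waiting} if $\{i,j\}$ has not been swapped yet, and let $N$ be the number of waiting gaps. By Lemma~\ref{lem:pair} every closing of weight $0$ destroys a waiting gap, and the gap created by an opening of weight $0$ is not waiting. A birth of depth $0$ splits a gap and creates at most two new ones. A death of depth $0$ merges two gaps and creates at most one. An aligned swap of weight $0$ may replace the letter at one end of a gap, which creates at most one. No other move touches a gap. As $N$ starts and ends at $0$, we get $\mathcal C\le\mathcal A+2b_0+d_0$, where $b_0$ and $d_0$ count the births and deaths of depth $0$. Reversing time gives $\mathcal O\le\mathcal A+2d_0+b_0$, and Lemma~\ref{lem:aligned} gives $\mathcal A\le 2n-b_0-d_0$. Together, $v_0\le 3\mathcal A+3(b_0+d_0)\le6n$.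
\end{example}

Two features of this count matter. First, without the word ``waiting'' an opening would raise $N$, and we would only learn that $\mathcal C$ and $\mathcal O$ are comparable. Second, closings and openings of other pairs do not create waiting gaps. For $k>0$ the second feature is lost if we count adjacent letters $U_iL_j$: the closing $U_1U_2L_3\to U_1L_3U_2$ makes $U_1,L_3$ adjacent. The remedy is to count pairs $U_i,L_j$ that need not be adjacent, and to measure them by a quantity that no exchange of a $U$ with an $L$ can change.

The \emph{rank} of a letter $U$ is its position among the letters $U$ of the word, counted from below and starting with $1$; the rank of a letter $L$ is defined in the same way among the letters $L$. A \emph{waiting pair} is a pair of letters $(U_i,L_j)$ with $U_i$ below $L_j$ such that $\{i,j\}$ has not been swapped so far; here $i\neq j$, and the pair $\{i,j\}$ is disjoint. If $U_i$ has rank $a$ and $L_j$ has rank $b$, the \emph{width} of the pair is $b-a-1$. Let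
\[
N=\#\{\text{waiting pairs of width at most }k\}.
\]
The width predicts the weight of a closing. If $U_i,L_j$ are adjacent, then $b-2$ letters $L$ and $a-1$ letters $U$ of other indices lie below them ($L_i$ is below and $U_j$ is above), so by \eqref{eq:depth} the closing has weight $b-a-1$. For $k=0$ we recover Example~\ref{ex:zero}: if $b\le a+1$, then at most $a$ letters $L$ lie below $U_i$, so by \eqref{eq:depth} the place just above $U_i$ lies in no segment, and the next letter is the $L$ of rank $a+1$, which must be $L_j$.

For an extreme $e$ with $d=d(e)$ and $m=m(e)$ we have $d\le m$, and we put, with $x^+=\max(x,0)$,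
\begin{equation}\label{eq:g}
g(e)=\min\bigl((c-d)^+,\,m-d\bigr)=\min(c,m)-\min(c,d).
\end{equation}
The two expressions agree: both vanish if $d\ge c$, and both equal $\min(c,m)-d$ if $d<c$.

\begin{lemma}\label{lem:potential}
The change $\Delta N$ of $N$ in one move satisfies: $\Delta N=-1$ at a light closing; $\Delta N\le1$ at a light aligned swap; $\Delta N\le0$ at every other swap; $\Delta N\le 2g(e)$ at a birth $e$; and $\Delta N\le g(e)$ at a death $e$.
\end{lemma}

\begin{proof}
\emph{Closing of $U_iL_j$.} No rank changes, and no other pair of letters changes its order. By Lemma~\ref{lem:pair} this is the first swap of $\{i,j\}$, so $(U_i,L_j)$ was waiting, with width equal to the weight of the swap; afterwards it is not waiting. So $\Delta N=-1$ if the swap is light and $\Delta N=0$ otherwise.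

\emph{Opening.} No rank changes. The pair $\{i,j\}$ is overlapping before the swap and has been swapped after it, so it contributes nothing to $N$ at either time, and $\Delta N=0$.

\emph{Aligned swap of two letters $U$} of ranks $a,a+1$, with $\beta$ letters $L$ below them. Both $L_i$ and $L_j$ are among these, so the weight is $w=(\beta-2)-(a-1)=\beta-a-1$ by \eqref{eq:depth}. The pair $\{i,j\}$ is disjoint neither before nor after, so the set of waiting pairs is unchanged. Widths decrease only for pairs whose first letter is the $U$ that rises from rank $a$ to rank $a+1$, and they decrease by $1$. Such a pair is newly counted only if its old width is $k+1$, that is, if its $L$ has rank $b=a+k+2$. There is at most one such letter, and it must lie above the two $U$'s, so $b\ge\beta+1=a+w+2$, which forces $w\le k$.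

\emph{Aligned swap of two letters $L$} of ranks $b,b+1$, with $\alpha$ letters $U$ below them. Now $U_i,U_j$ are above, so $w=(b-1)-\alpha$. Widths decrease, by $1$, only for pairs whose second letter is the $L$ that sinks from rank $b+1$ to rank $b$. Such a pair is newly counted only if its new width is $k$, that is, if its $U$ has rank $a=b-1-k$. There is at most one such letter, and it must lie below the two $L$'s, so $b-1-k\le\alpha$, which means $w\le k$.

\emph{Birth of $i$.} Let $a$ letters $U$ and $\beta$ letters $L$ lie below the place of insertion. Then $d=\beta-a$, and $m-d=a+(m-\beta)$ gives
\begin{equation}\label{eq:am}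
a\le m-d,\qquad m-\beta\le m-d .
\end{equation}
The new letters $L_i$, $U_i$ get ranks $\beta+1$, $a+1$, and the ranks of all letters above them grow by $1$. In an old waiting pair the rank of the $U$ grows only if the rank of the $L$, which lies higher, grows as well; so old widths do not decrease. The new waiting pairs are of two kinds. A letter $U$ of rank $a'\le a$ forms with $L_i$ a pair of width $\beta-a'$, which is counted if $\beta-k\le a'\le a$; there are at most $(a-\beta+k+1)^+=(c-d)^+$ and at most $a$ such $a'$. The letter $U_i$ forms with the $L$ of old rank $b\ge\beta+1$ a pair of width $(b+1)-(a+1)-1$, which is counted if $\beta+1\le b\le a+k+1$; there are at most $(c-d)^+$ and at most $m-\beta$ such $b$. By \eqref{eq:g} and \eqref{eq:am} each kind contributes at most $g(e)$.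

\emph{Death of $i$.} Let $a$ letters $U$ and $\beta$ letters $L$ of other indices lie below $L_iU_i$; again $d=\beta-a$ and \eqref{eq:am} holds. Pairs with a letter of $i$ disappear. Using ranks after the deletion, a remaining waiting pair with ranks $a',b$ changes its width only if it straddles the deleted letters, that is, $a'\le a$ and $b\ge\beta+1$, and then the width drops by $1$. It is newly counted if $b=a'+k+1$. This determines $b$ and forces $\beta-k\le a'\le a$, so as before there are at most $\min((c-d)^+,a)\le g(e)$ such pairs.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Since $N=0$ for the first and the last word, summing Lemma~\ref{lem:potential} over all moves gives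
\[
\mathcal C\le\mathcal A+2\sum_{e\text{ birth}}g(e)+\sum_{e\text{ death}}g(e).
\]
In the reversed sequence closings and openings are exchanged, births and deaths are exchanged, and aligned swaps stay aligned, so
\[
\mathcal O\le\mathcal A+2\sum_{e\text{ death}}g(e)+\sum_{e\text{ birth}}g(e).
\]
Adding up and using Lemma~\ref{lem:aligned} and \eqref{eq:g},
\[
\mathcal A+\mathcal C+\mathcal O\le3\mathcal A+3\sum_eg(e)\le3\sum_e\bigl[\min(c,d(e))+g(e)\bigr]=3\sum_e\min(c,m(e)).
\]
\end{proof}

The depths cancel in the last line: a deep extreme may give rise to many aligned swaps but creates few narrow waiting pairs, a shallow extreme does the opposite, and either way it accounts for at most $3c$ light swaps.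

\section{The good face lemma}\label{sec:good}

We prove Lemma~\ref{lem:good}; a face as in its conclusion is called \emph{good}. The bound on the number of crossings cannot be dropped.

\begin{remark}
Let $p_1<p_2<p_3<p_4$, let $\delta$ be an arch from $p_1$ to $p_2$ with points $x_1,\dots,x_4$ in this order, and let $\delta'$ run from $p_3$ outside the arch to $x_2$, inside to $x_3$, outside to $x_4$, inside to $x_1$, and outside to $p_4$. The inner arcs $x_2x_3$, $x_1x_4$ are nested, and so are the outer arcs $x_3x_4$, $x_2p_3$, $x_1p_4$, so $\delta'$ can be drawn as a simple arc. The first crossings seen from $p_1,\dots,p_4$ are $x_1,x_4,x_2,x_1$. No two consecutive ones agree and both chords are crossed, so there is no good face.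
\end{remark}

The plan is as follows. If no face is good, the upper boundaries of the faces along $\ell$ join up to a path $W$ that runs from the first endpoint to the last and turns only to the right. Each straight piece of $W$ lies on a chord, and the right side of this chord cuts an interval out of the circle $\ell\cup\{\infty\}$. These intervals have to travel once around the circle, and we show that this forces two chords to cross three times.

\subsection{Reduction to a connected family}

For a connected component $X$ of the union of the chords, let the \emph{hull} of $X$ be the interval of $\ell$ spanned by its endpoints. Choose $X$ with inclusion-minimal hull, and let $p_1<\dots<p_M$ be its endpoints. Suppose that another component $Y$ has an endpoint in $(p_s,p_{s+1})$. A simple path in $X$ from $p_s$ to $p_{s+1}$ is a crosscut of $H$ disjoint from $Y$, so by (T2) all endpoints of $Y$ lie in $(p_s,p_{s+1})$, and $Y$ has a smaller hull. This contradicts the choice of $X$.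

Let $F_s$ be the face of $X$ above $(p_s,p_{s+1})$, for $1\le s<M$. It borders $\ell$ only along $[p_s,p_{s+1}]$: otherwise a crosscut through $F_s$ from a point of $(p_s,p_{s+1})$ to a point of $\ell$ outside $[p_s,p_{s+1}]$ would separate $p_s$ from $p_{s+1}$ without meeting the connected set $X$. In particular $F_s$ is bounded. Another component lying in $F_s$ would have its endpoints in $(p_s,p_{s+1})$, so there is none, and $F_s$ is a face of the whole family. It suffices to find a good face among the $F_s$, so we discard all other components. If $X$ is a single chord, $F_1$ is a hump. Assume from now on that there are at least two chords, so that every chord is crossed, and that no $F_s$ is a triangle. We derive a contradiction.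

\subsection{The path along the faces and its intervals}

For an endpoint $p_s$ let $v_s$ be the first crossing on its chord. Apply (T3) to the connected graph $X\cup[p_1,p_M]$. The boundary walk of $F_s$ consists of the segment $[p_s,p_{s+1}]$ and a walk along chords from $p_s$ to $p_{s+1}$ that has $F_s$ on its right and turns right at every crossing. This walk begins with the edge $[p_s,v_s]$ and ends with $[v_{s+1},p_{s+1}]$. It has at least three edges, since one edge would be an uncrossed chord and two edges would make $F_s$ a triangle. Let $W_s$ be the walk without its first and its last edge; it leads from $v_s$ to $v_{s+1}$ and has at least one edge.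

At $v_s$, call the direction of arrival from $p_s$ north. The walk $W_s$ leaves $v_s$ after a right turn from north, so it heads east, along the chord that crosses the chord of $p_s$ at $v_s$. The walk $W_{s-1}$ arrives at $v_s$ so that a right turn leads south to $p_s$, so it also heads east along that chord. Hence the concatenation $W=W_1W_2\cdots W_{M-1}$ goes straight at the junctions $v_s$ and turns right exactly at the inner vertices of the $W_s$. Let $w_1,\dots,w_{r-1}$ be these turns in their order along $W$, and let $\sigma_1,\dots,\sigma_r$ be the directed pieces into which they cut $W$. Each $\sigma_j$ lies on one chord; let $\delta_j$ be this chord, directed like $\sigma_j$, and let $R_j$ be the component of $(H\cup\{\infty\})\setminus\delta_j$ on its right. The same point may occur several times among the $w_j$, and the same chord several times among the $\delta_j$.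

To record on $\ell$ how far $W$ has advanced, we tie each turn to the line. The two chords through a crossing divide a small disc around it into four \emph{sectors}. At the turn $w_j$ the sector $S_j$ between $\sigma_j$ and $\sigma_{j+1}$, on their right, is a corner of a face $F_s$, and different turns have different sectors. Take the disc in (T3) to be a half disc whose diameter is mapped increasingly onto $[p_s,p_{s+1}]$, and drop perpendiculars to the diameter from the boundary points that correspond to the turns. Their images are arcs $\tau_j$ from $w_j$ to points $t_j\in(p_s,p_{s+1})$, called \emph{tethers}. The tether $\tau_j$ meets the chords only in $w_j$ and leaves $w_j$ through $S_j$; the sets $\tau_j\setminus\{w_j\}$ are pairwise disjoint; if the sectors are small enough, no other tether enters $S_j$; and $t_1<\dots<t_{r-1}$.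

Identify $\ell\cup\{\infty\}$ with $\mathbb R/\mathbb Z$ so that $\ell$ becomes $(0,1)$ in increasing order, and put $t_0=0$, $t_r=1$. No $t_j$ is congruent modulo $1$ to an endpoint. If $p_s\in(t_{j-1},t_j)$, then the turns that precede the junction $v_s$ on $W$ are those with tethers ending to the left of $p_s$, namely $w_1,\dots,w_{j-1}$. So $W$ passes this junction on the piece $\sigma_j$, and $\delta_j$ is the chord that crosses the chord of $p_s$ there. In particular $p_s$ is not an endpoint of $\delta_j$:
\begin{equation}\label{eq:free}
\text{no endpoint of $\delta_j$ lies in }[t_{j-1},t_j].
\end{equation}
For $r=1$ this would say that $\delta_1$ has no endpoints, so $r\ge2$.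

The part $J_j$ of the circle that borders $R_j$ is the open arc that runs in the increasing direction from the initial point of $\delta_j$ to its final point. (If the initial point is the left one, $R_j$ is the region under the chord; otherwise it is the region outside, and $J_j$ passes through $\infty$.) The sector $S_j$ lies on the right of $\sigma_j$ and of $\sigma_{j+1}$, so $\tau_j\setminus\{w_j\}\subset R_j\cap R_{j+1}$ and $t_j\in J_j\cap J_{j+1}$ for $1\le j\le r-1$. Thus $J_j$ contains one of $t_{j-1},t_j$, and by \eqref{eq:free} it contains the image of $[t_{j-1},t_j]$. Lift $J_j$ to the interval $(A_j,B_j)\subset\mathbb R$ that contains $[t_{j-1},t_j]$. Then $A_j$ and $B_j$ are lifts of the initial and the final point of $\delta_j$, and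
\begin{equation}\label{eq:int}
A_j<t_{j-1}<t_j<B_j,\qquad B_j-A_j<1\qquad(1\le j\le r).
\end{equation}

\subsection{Shifts}

The first interval contains $0$, the last contains $1$, and all have length less than $1$, so the intervals must move to the right. Call $(i,j)$ with $1\le i<j\le r$ a \emph{shift} if $A_i<A_j$ and $B_i<B_j$. The hypothesis of at most two crossings enters through the next lemma only.

\begin{lemma}\label{lem:shift}
If $(i,j)$ is a shift, then $A_j>t_i$ or $B_i<t_{j-1}$.
\end{lemma}

For $j=i+1$ both inequalities contradict \eqref{eq:int}, so consecutive indices never form a shift. This already settles the case $r=2$, where $A_1<0<B_2-1<A_2$ and $B_1<A_1+1<1<B_2$ make $(1,2)$ a shift. For larger $r$ the intervals might advance by growing and shrinking in turn, and this is why the lemma is needed for indices that are far apart.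

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!20] (1,0) arc (180:70:2.5) -- (4.355,0) -- cycle;
\draw (-0.4,0)--(6.8,0) node[right]{$\ell$};
\draw[thick,->] (1,0) arc (180:0:2.5);
\draw[dashed] (4.355,2.349)--(4.355,0);
\draw[->] (0.2,0) .. controls (0.2,1) and (1.5,0.8) .. (2.3,1.0) .. controls (3,1.2) and (3,2.9) .. (4,3.2) .. controls (5.6,3.6) and (5.3,1.5) .. (5.2,0);
\fill (2.3,1) circle (1.3pt) node[below]{$x$};
\fill (4.355,2.349) circle (1.3pt) node[above]{$w_{j-1}$};
\node[below] at (0.2,0){$A_i$}; \node[below] at (1,0){$A_j$}; \node[below] at (4.355,0){$t_{j-1}$};
\node[below] at (5.2,0){$B_i$}; \node[below] at (6,0){$B_j$};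
\node at (3.5,0.7){$P$}; \node at (1.3,1.9){$\delta_j$}; \node at (5.5,3.0){$\delta_i$};
\end{tikzpicture}
\caption{The chord $\delta_i$ starts outside the shaded region $P$, visits the point $x\in P$, and ends under $\delta_j$ on the other side of the dashed tether. It cannot cross the tether, so it crosses $\delta_j$ three times.}
\label{fig:shift}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:shift}]
Suppose that $A_j<t_i$ and $t_{j-1}<B_i$; equalities cannot occur.

The chords $\delta_i$ and $\delta_j$ are different. If they were the same with the same direction, then $A_j\equiv A_i\pmod1$ and $A_j>A_i$, so $A_j\ge A_i+1>B_i>t_i$. If they were the same with opposite directions, then $A_j\equiv B_i\pmod 1$ and $A_j<t_i<B_i$, so $A_j\le B_i-1<A_i$. Both conclusions are false.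

The tether $\tau_{j-1}$ is a crosscut of the disc $\overline{R_j}$. Let $P$ be the part of $R_j\setminus\tau_{j-1}$ that is bordered by $\tau_{j-1}$, by the part of $\delta_j$ before $w_{j-1}$, and by the arc of the circle with lift $(A_j,t_{j-1})$; see Figure~\ref{fig:shift}. Let $x$ be a point of $\sigma_i$ just before $w_i$. It does not lie on $\delta_j\cup\tau_{j-1}$. We claim that $x\in P$.

If $i<j-1$, then $t_i\in(A_j,t_{j-1})$, and $\tau_i\setminus\{w_i\}$ avoids $\delta_j\cup\tau_{j-1}$, so it lies in $P$. The open sector $S_i$ meets $\tau_i$ and avoids all chords and $\tau_{j-1}$, so it lies in $P$. The point $x$ is on the boundary of $S_i$ and not on $\delta_j\cup\tau_{j-1}$, so $x\in P$. If $i=j-1$, let $\sigma_j$ leave $w_{j-1}$ heading east. Then $R_j$ is the southern half of a neighborhood, $\sigma_i$ comes from the south, the tether leaves through the southeastern sector, and the part of $\delta_j$ before $w_{j-1}$ comes from the west. So the end of $\sigma_i$ lies between the tether and the earlier part of $\delta_j$, that is, in $P$.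

The chord $\delta_i$ can meet $\tau_{j-1}$ only in $w_{j-1}\in\delta_j$. So wherever $\delta_i$ leaves $P$, it crosses $\delta_j$ and thereby leaves $R_j$. Follow $\delta_i$ forward from $x$. Its final point has the lift $B_i\in(t_{j-1},B_j)$, so it lies in $J_j$ but does not border $P$. Hence $\delta_i$ leaves $P$, crossing $\delta_j$ out of $R_j$, and it crosses $\delta_j$ a second time to return to $R_j$. Follow $\delta_i$ backward from $x$. No lift of its initial point lies in $[A_j,t_{j-1}]$, since $A_i<A_j$ and $A_i+1>B_i>t_{j-1}$. So $\delta_i$ leaves $P$ in this direction too and crosses $\delta_j$ a third time. The three crossings are distinct points because $\delta_i$ is simple. This contradicts the hypothesis.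
\end{proof}

\subsection{Descent}

It remains to show that \eqref{eq:int} and Lemma~\ref{lem:shift} are incompatible. We shorten a shift until it cannot exist. An arbitrary shift need not contain a shorter one, so we use shifts $(i,j)$ with one of the additional properties
\begin{itemize}
\item[(B)] $B_h\le B_i$ for all $i<h<j$,
\item[(A)] $A_h\ge A_j$ for all $i<h<j$.
\end{itemize}

\emph{A shift with {\rm(B)} exists.} Let $Z=\{h:A_h<0\}$. Then $1\in Z$, and $r\notin Z$ since $A_r>B_r-1>0$. For $h\in Z$ we have $B_h<A_h+1<1$. Choose $i\in Z$ with $B_i$ maximal, and let $j$ be the smallest index greater than $i$ with $B_j>B_i$; it exists because $B_r>1$. By maximality $j\notin Z$, so $A_j\ge0>A_i$. Thus $(i,j)$ is a shift, and (B) holds by the choice of $j$.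

\emph{A shift $(i,j)$ with {\rm(B)} yields a shorter shift with {\rm(A)}.} By (B) and \eqref{eq:int}, $B_i\ge B_{j-1}>t_{j-1}$. So Lemma~\ref{lem:shift} gives $t_i<A_j$, and $A_j<t_{j-1}$ by \eqref{eq:int}. Hence $A_j\in(t_{h-1},t_h)$ for some $i<h<j$, and $A_h<t_{h-1}<A_j$. Let $i'$ be the largest index with $i<i'<j$ and $A_{i'}<A_j$. Then $B_{i'}\le B_i<B_j$, so $(i',j)$ is a shift, and (A) holds by the choice of $i'$.

\emph{A shift $(i,j)$ with {\rm(A)} yields a shorter shift with {\rm(B)}.} By (A) and \eqref{eq:int}, $A_j\le A_{i+1}<t_i$. So Lemma~\ref{lem:shift} gives $B_i<t_{j-1}$, and $t_i<B_i$ by \eqref{eq:int}. Hence $B_i\in(t_{h-1},t_h)$ for some $i<h<j$, and $B_h>t_h>B_i$. Let $j'$ be the smallest index with $i<j'<j$ and $B_{j'}>B_i$. Then $A_{j'}\ge A_j>A_i$, so $(i,j')$ is a shift, and (B) holds by the choice of $j'$.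

The positive integer $j-i$ would decrease forever. This contradiction proves Lemma~\ref{lem:good}, and the proof of Theorem~\ref{thm:upper} is complete.

\section{Lattice arrangements of triangles}\label{sec:lower}

We prove Theorem~\ref{thm:lower}. Let $\Lambda=\mathbb Z^2$. To make the heuristic of Section~\ref{sec:intro} exact we need a triangle $\Delta'$ such that every translate of $\Delta'$ contains at most $k+2$ lattice points (a vertex of weight $w$ lies in $w+2$ closed triangles), while $6(k+1)$ nonzero lattice points lie in the interior of $\Delta'-\Delta'$. We first find a lattice triangle that misses both requirements only by boundary effects, and then perturb it.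

A lattice vector is \emph{primitive} if its coordinates are coprime; a segment joining two lattice points whose difference is primitive contains no further lattice point. Pick's theorem states that a polygon with vertices in $\Lambda$, with $I$ lattice points in its interior and $B$ on its boundary, has area $I+B/2-1$. Indices in $\{1,2,3\}$ are read modulo $3$.

\subsection{Triangles with given side directions}

Let $\varphi=(\varphi_1,\varphi_2,\varphi_3)$ be linear forms on $\mathbb R^2$ with $\varphi_1+\varphi_2+\varphi_3=0$ and $\varphi_1,\varphi_2$ linearly independent. For $c\in\mathbb R^3$, a finite nonempty set $S\subset\mathbb R^2$ and $z\in\mathbb R^2$ put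
\[
T_\varphi(c)=\{x:\varphi_i(x)\le c_i,\ i=1,2,3\},\quad |c|=c_1+c_2+c_3,\quad s_\varphi(S)=\sum_{i}\max_S\varphi_i,\quad \|z\|_\varphi=\max_i|\varphi_i(z)|.
\]
The \emph{size} $s_\varphi(S)$ is invariant under translations and monotone under inclusion, since $s_\varphi(S)$ is a sum of maxima and the forms add up to $0$.

\begin{lemma}\label{lem:tri}
\begin{itemize}
\item[(a)] $T_\varphi(c)$ is empty if $|c|<0$ and a nondegenerate triangle if $|c|>0$. The translates of $T_\varphi(c)$ are the sets $T_\varphi(c')$ with $|c'|=|c|$.
\item[(b)] $S$ is contained in a translate of $T_\varphi(c)$ if and only if $s_\varphi(S)\le|c|$.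
\item[(c)] $s_\varphi(\{0,z\})=\sum_i\varphi_i(z)^+=\|z\|_\varphi$, and $T_\varphi(c)-T_\varphi(c)=\{z:\|z\|_\varphi\le|c|\}$ for $|c|>0$.
\end{itemize}
\end{lemma}

\begin{proof}
In the coordinates $y_1=\varphi_1$, $y_2=\varphi_2$ the set $T_\varphi(c)$ is given by $y_1\le c_1$, $y_2\le c_2$, $y_1+y_2\ge-c_3$. Also $T_\varphi(c)+z=T_\varphi(c+\varphi(z))$, and $\varphi(z)$ runs through all vectors with sum $0$. This gives (a). For (b), $S\subset T_\varphi(c')$ means $c_i'\ge\max_S\varphi_i$ for all $i$, and such a $c'$ with $|c'|=|c|$ exists exactly if $s_\varphi(S)\le|c|$. For (c), among three reals with sum $0$ the positive ones and the negative ones have the same total absolute value, and one of these two groups has at most one member, which then has the largest absolute value. Finally, $z$ is a difference of two points of $T_\varphi(c)$ if and only if $\{0,z\}$ lies in a translate of it.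
\end{proof}

\subsection{A lattice triangle with evenly filled translates}

Let $N=2k+1$, $q_1=(0,0)$, $q_2=(1,0)$, $q_3=(2,N)$, and let $\Delta$ be the triangle with these corners. Its side vectors $g_i=q_{i+1}-q_i$ are $g_1=(1,0)$, $g_2=(1,N)$, $g_3=(-2,-N)$. They are primitive because $N$ is odd, and $\det(g_i,g_{i+1})=N$, so $\Delta$ has area $N/2$. By Pick's theorem with $B=3$ it has $k$ interior lattice points; for $k=1$ this is the point $(1,1)$. Put $\xi_i(x)=-\det(g_i,x)$. These forms have coprime integer coefficients, their sum is $0$, and
\begin{equation}\label{eq:xi}
\xi_i(g_i)=0,\qquad \xi_i(g_{i+1})=-N,\qquad \xi_i(g_{i+2})=N .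
\end{equation}
The corners are in counterclockwise order, so $\Delta=T_\xi(h)$ with $h_i=\xi_i(q_i)$, and $h=(0,N,0)$, $|h|=N$.

\begin{lemma}\label{lem:points}
A translate of $\Delta$ contains at most $k+2$ lattice points, unless it is a translate by a lattice vector; in that case it contains $k+3$ lattice points, among them its three corners.
\end{lemma}

\begin{proof}
For $c\in\mathbb Z^3$ let $\nu(c)$ be the number of lattice points in $T_\xi(c)$, and let $e_i$ be the unit vectors. As $\xi_i$ is integral on $\Lambda$, the difference $\nu(c)-\nu(c-e_i)$ counts the lattice points on side $i$ of $T_\xi(c)$. The line $\xi_i=c_i$ contains lattice points, they are spaced by $g_i$, and $\xi_{i+1}(g_i)=N$; so their values under $\xi_{i+1}$ form a full residue class modulo $N$. A point of this line lies in $T_\xi(c)$ if and only if $-c_i-c_{i+2}\le\xi_{i+1}\le c_{i+1}$, and this range contains $|c|+1$ integers. Hence $\nu(c)-\nu(c-e_i)=1$ if $|c|=N-1$. If $|c|=N$, the difference is $1$ or $2$, and it is $2$ exactly if both ends of side $i$ are lattice points, that is, if $T_\xi(c)$ is a lattice translate of $\Delta$.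

For $|c|=N-1$ we get $\nu(c)=\nu(c-e_i)+1=\nu(c-e_i+e_j)$ for all $i,j$, so $\nu$ is constant on this level. Since $\nu(h)=k+3$ and side $1$ of $\Delta$ has two lattice points, the constant is $\nu(h-e_1)=k+1$. Consequently $\nu(c)=k$ for $|c|=N-2$, and for $|c|=N$ we have $\nu(c)=k+2$ unless $T_\xi(c)$ is a lattice translate of $\Delta$. A general translate is $T_\xi(c)$ with $c\in\mathbb R^3$, $|c|=N$. It has the same lattice points as $T_\xi(c')$ with $c'_i=\lfloor c_i\rfloor$, where $|c'|\in\{N-2,N-1,N\}$, and $|c'|=N$ only if $c'=c$.
\end{proof}

\begin{lemma}\label{lem:V}
The set $V=\{v\in\Lambda\setminus\{0\}:\|v\|_\xi\le N\}$ has $6(k+1)$ elements. Exactly six of them, the vectors $\pm g_i$, satisfy $\|v\|_\xi=N$.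
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tri}(c), $V\cup\{0\}$ is the set of lattice points of $\Delta-\Delta$, the convex hull of the differences $q_i-q_j$. This is the hexagon with vertices $g_1,-g_3,g_2,-g_1,g_3,-g_2$ in this order. Its side vectors are $g_2,-g_1,g_3,-g_2,g_1,-g_3$, so its vertices are its only boundary lattice points. The six triangles spanned by $0$ and a side have area $N/2$ each. Pick's theorem gives $3N=I+2$, so $|V|=(3N-2)+6-1=3N+3=6(k+1)$.
\end{proof}

\subsection{Turning the sides}

The triangle $\Delta$ itself fails narrowly: translates that differ by $\pm g_i$ only touch, and lattice translates contain $k+3$ points. For $k=0$ this is the familiar picture in which $\Delta$ is an affine image of a triangle of the triangular tiling, each translate touches six others, and three translates meet at every lattice point. Enlarging $\Delta$ repairs the first defect but worsens the second, since then $k+3$ lattice points fit into the interior. We need a triangle into which any two of the points $q_1,q_2,q_3$ fit with room to spare, but not all three. Turning all three sides slightly in the same sense achieves this; for $k=0$ the three triangles at a lattice point then overlap in pairs around a tiny hole, like a pinwheel.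

Fix an irrational number $\varepsilon$ with $0<\varepsilon<1/(7N)$ and put
\[
\zeta_i=\xi_i+\varepsilon\,\xi_{i-1},\qquad \sigma=N+\tfrac12\varepsilon N,\qquad \Delta'=T_\zeta(h')\ \text{ for a fixed $h'$ with }|h'|=\sigma .
\]
The $\zeta_i$ have sum $0$, and $\zeta_1=(1-\varepsilon)\xi_1-\varepsilon\xi_2$ and $\zeta_2=\varepsilon\xi_1+\xi_2$ are independent, the determinant being $1-\varepsilon+\varepsilon^2>0$. By \eqref{eq:xi},
\begin{equation}\label{eq:zeta}
\zeta_i(g_i)=-\varepsilon N,\qquad\zeta_i(g_{i+1})=-N+\varepsilon N,\qquad\zeta_i(g_{i+2})=N .
\end{equation}

\begin{lemma}\label{lem:pert}
\begin{itemize}
\item[(a)] $\|v\|_\zeta<\sigma$ for all $v\in V$.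
\item[(b)] Every translate of $\Delta'$ contains at most $k+2$ lattice points.
\item[(c)] $\zeta_i(\Lambda)\subset\mathbb Z+\varepsilon\mathbb Z$, $\sigma\notin\mathbb Z+\varepsilon\mathbb Z$, and $\zeta_i(v)\ne0$ for all $v\in\Lambda\setminus\{0\}$ and all $i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:zeta}, the three values of the $\zeta_i$ at $g_j$ are $-\varepsilon N$, $-N+\varepsilon N$, $N$, so $\|{\pm g_j}\|_\zeta=N<\sigma$. For the other $v\in V$ the integer $\|v\|_\xi$ is at most $N-1$ by Lemma~\ref{lem:V}, so $\|v\|_\zeta\le(1+\varepsilon)(N-1)<N$.

(b) We first compute the size of the corner set. By \eqref{eq:zeta}, $\zeta_i(q_{i+1})-\zeta_i(q_i)=-\varepsilon N$ and $\zeta_i(q_{i+2})-\zeta_i(q_i)=-\zeta_i(g_{i+2})=-N$, so $\zeta_i$ is largest at $q_i$. As $q_1=0$, $q_2=g_1$, $q_3=-g_3$,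
\[
s_\zeta(\{q_1,q_2,q_3\})=\zeta_2(g_1)-\zeta_3(g_3)=N+\varepsilon N>\sigma .
\]
Suppose that a set $S$ of $k+3$ lattice points lies in a translate of $\Delta'$, so $s_\zeta(S)\le\sigma$. Translate so that $0\in S$. For $z\in S$ we have $(1-\varepsilon)\|z\|_\xi\le\|z\|_\zeta\le s_\zeta(S)\le\sigma$, hence $\|z\|_\xi\le 2N$ because $\varepsilon<1/7$. So $\max_S\xi_i\le\max_S\zeta_i+2\varepsilon N$, and $s_\xi(S)\le\sigma+6\varepsilon N<N+1$. Since $s_\xi(S)$ is an integer, $s_\xi(S)\le N$, and $S$ lies in a translate of $\Delta$. By Lemma~\ref{lem:points} this is a lattice translate and $S$ consists of all its lattice points, including the corners. Then $s_\zeta(S)\ge N+\varepsilon N>\sigma$, a contradiction.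

(c) The inclusion holds because the $\xi_i$ are integral on $\Lambda$. As $\varepsilon$ is irrational, $\sigma=a+\varepsilon b$ with integers $a,b$ would force $b=N/2$, but $N$ is odd; and $\zeta_i(v)=0$ with $v\in\Lambda$ forces $\xi_i(v)=\xi_{i-1}(v)=0$, so $v=0$.
\end{proof}

\subsection{The arrangement}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\Gamma_Q=\{\partial\Delta'+\lambda:\lambda\in\{0,\dots,Q-1\}^2\}$, so $n=Q^2$. We first verify (i)--(iii).

Let $\lambda\ne\mu$ and $v=\mu-\lambda$. The intersection $E=(\Delta'+\lambda)\cap(\Delta'+\mu)$ equals $T_\zeta(c)$ with $c_i=h'_i+\min(\zeta_i(\lambda),\zeta_i(\mu))$. Since $\sum_i\zeta_i(\mu)=0$ and $\min(\zeta_i(\lambda),\zeta_i(\mu))=\zeta_i(\mu)-\zeta_i(v)^+$, Lemma~\ref{lem:tri}(c) gives $|c|=\sigma-\|v\|_\zeta$, which is nonzero by Lemma~\ref{lem:pert}(c). If $\|v\|_\zeta>\sigma$, the triangles are disjoint. If $\|v\|_\zeta<\sigma$, then $E$ is a nondegenerate triangle. Say that side $i$ of $E$ is \emph{owned} by $\lambda$ if $\zeta_i(v)>0$ and by $\mu$ if $\zeta_i(v)<0$. The numbers $\zeta_i(v)$ are nonzero with sum $0$, so each side has one owner and both owners occur. On $E$, the $i$-th inequality of a triangle holds with equality exactly on side $i$ if that triangle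 owns side $i$, and it is strict otherwise. So a point lies on both boundaries if and only if it is a corner of $E$ between sides with different owners, and there are exactly two such corners. Let $x$ be one, between side $i$ owned by $\lambda$ and side $j$ owned by $\mu$. At $x$ the $j$-th inequality of $\Delta'+\lambda$ and the $i$-th inequality of $\Delta'+\mu$ are strict, and the third inequality is strict for both because $x$ is not on the third side of $E$. So near $x$ the two curves are the lines on which $\zeta_i$ and $\zeta_j$ are constant, and they cross. This proves (ii) and (iii).

Suppose that $x$ lies on three curves. By the last paragraph it lies on exactly one side of each triangle, and the three sides have different indices. Number the translation vectors so that $x$ lies on side $i$ of $\Delta'+\lambda_i$. Summing $\zeta_i(x)-\zeta_i(\lambda_i)=h'_i$ over $i$ gives $\sigma=-\sum_i\zeta_i(\lambda_i)\in\mathbb Z+\varepsilon\mathbb Z$, contrary to Lemma~\ref{lem:pert}(c). This proves (i).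

A vertex $x$ of weight $w$ lies in $w+2$ of the closed triangles $\Delta'+\lambda$, and $x\in\Delta'+\lambda$ means $-\lambda\in\Delta'-x$. By Lemma~\ref{lem:pert}(b), $w+2\le k+2$, so every vertex has weight at most $k$. By Lemma~\ref{lem:pert}(a), each unordered pair $\{\lambda,\mu\}$ with $\mu-\lambda\in V=-V$ yields two vertices, so $v_{\le k}(\Gamma_Q)$ is at least the number of ordered pairs with difference in $V$. For $a,b\ge0$ we have $(Q-a)^+(Q-b)^+\ge Q^2-(a+b)Q$: if $a,b\le Q$ the difference of the two sides is $ab$, and otherwise the right side is negative. With Lemma~\ref{lem:V},
\[
v_{\le k}(\Gamma_Q)\ge\sum_{v\in V}(Q-|v_1|)^+(Q-|v_2|)^+\ge6(k+1)Q^2-C_kQ,\qquad C_k=\sum_{v\in V}\bigl(|v_1|+|v_2|\bigr),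
\]
where $v=(v_1,v_2)$ and $C_k$ depends only on $k$. Dividing by $n=Q^2$, letting $Q\to\infty$, and using Theorem~\ref{thm:upper} gives $\sup_\Gamma v_{\le k}(\Gamma)/n=6(k+1)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{forcing}
\emph{Forcing subarrangements in complete arrangements of pseudocircles},
\texttt{http://jocg.org/index.php/jocg/article/download/37/88}.

\end{thebibliography}
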